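# Zeros of solutions of $f''+(e^{P}+Q)f=0$: why $\lambda(f)=(m+2)/2$ does not occur when $m>2(n-1)$

## 1. A polygon around two turning points of $y''=\Lambda^2(1-e^s)y$

Start with the equation
$$y''=\Lambda^2\varphi(s)\,y,\qquad \varphi(s)=1-e^s,\qquad \Lambda>0 .$$
The zeros of the coefficient, here the points of $2\pi i\mathbb Z$, are called its *turning points*. Away from them one expects solutions to look like $\varphi^{-1/4}\exp(\pm\Lambda\int\sqrt\varphi\,ds)$. Far to the right $\varphi\approx-e^s$, so the exponent is about $\pm2i\Lambda e^{s/2}$. This is real on the lines $\operatorname{Im}s=(2j+1)\pi$, and around each of them lies a horizontal strip in which most solutions explode and one, up to a factor, decays.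

Let $\gamma$ be the counterclockwise simple polygon with vertices
$$v_0=-1-i\pi,\quad v_1=1+\pi-i\pi,\quad v_2=1,\quad v_3=1+\pi+i\pi,$$
$$v_4=1+2\pi i,\quad v_5=1+\pi+3\pi i,\quad v_6=-1+3\pi i,\quad v_7=-1-2\pi+i\pi .$$
At height $\operatorname{Im}s=0$ and at height $2\pi$ its interior is $-1-\pi<\operatorname{Re}s<1$. So $\gamma$ encloses the turning points $0$ and $2\pi i$, no others, and passes through none.

In $\{-\pi\le\operatorname{Im}s\le3\pi\}\setminus[0,2\pi i]$ the function $1-e^s$ has winding number $2$ along a loop going once around the segment. Hence there is a single-valued branch $\Phi_0$ of $\sqrt{1-e^s}$ there with $\Phi_0\to1$ as $\operatorname{Re}s\to-\infty$. Some facts about it: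

* On the lines $\operatorname{Im}s=-\pi$ and $\operatorname{Im}s=3\pi$ we have $\Phi_0=\sqrt{1+e^x}>0$, where $x=\operatorname{Re}s$.
* For $\operatorname{Re}s<0$, $\Phi_0$ is the principal root, since $\operatorname{Re}(1-e^s)>0$ there.
* For $\operatorname{Re}s>0$,
$$\Phi_0(s)=i\,e^{s/2}(1-e^{-s})^{1/2}\quad\text{(principal root)}. \tag{1}$$
The square is right, and the sign is fixed on $\operatorname{Im}s=-\pi$, where $ie^{s/2}=e^{x/2}>0$.
* $\Phi_0(\bar s+2\pi i)=\overline{\Phi_0(s)}$, because both sides are roots of the same function and tend to $1$ on the left.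

Now compute $\oint_\gamma\Phi_0\,ds$. Deform $\gamma$ to a rectangle with horizontal sides on $\operatorname{Im}s=-\pi$ and $\operatorname{Im}s=3\pi$ and vertical sides in $\operatorname{Re}s>0$ and $\operatorname{Re}s<0$. The horizontal sides cancel, since $\Phi_0$ takes the same values on both. On the right side $\Phi_0=i\sum_{l\ge0}c_le^{(1/2-l)s}$, and each term integrates to $0$ over a vertical segment of length $4\pi$. On the left side, traversed downward, $\Phi_0=1+\sum_{l\ge1}c_le^{ls}$, which contributes $-4\pi i$. Thus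
$$\oint_\gamma\Phi_0\,ds=-4\pi i. \tag{2}$$

Here is what this is for. Suppose a solution $y$ decays in *both* strips around $\operatorname{Im}s=-\pi$ and $\operatorname{Im}s=3\pi$. We shall show (Section 9, in a perturbed setting) that then $y\approx C\varphi^{-1/4}e^{-\Lambda\int\Phi_0}$ all along $\gamma$ when $\Lambda$ is large. If $N$ is the number of zeros of $y$ inside $\gamma$, the argument principle gives $2\pi iN=-\Lambda(-4\pi i)-\frac14\cdot2\cdot2\pi i+o(1)$, that is,
$$N+\tfrac12=2\Lambda+o(1).$$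
So decay in two strips forces $2\Lambda$ to be close to a half-integer.

Two exact instances, with $t=2\Lambda e^{s/2}$:

* $\Lambda=\frac14$, $y=t^{-1/2}e^{-it}$.
* $\Lambda=\frac34$, $y=t^{-1/2}e^{-it}(1-\frac it)$.

In terms of $t$ the equation is $t^2y_{tt}+ty_t+(t^2-4\Lambda^2)y=0$. With $y=t^{-1/2}u$ it becomes $u''+(1-\frac{4\Lambda^2-1/4}{t^2})u=0$. For $\Lambda=\frac14$ the coefficient is $1$ and $u=e^{-it}$. For $\Lambda=\frac34$ it is $1-2/t^2$. With $u=e^{-it}(1-\frac it)$ one gets $u''=e^{-it}(-1+\frac it+\frac2{t^2}-\frac{2i}{t^3})=-(1-\frac2{t^2})u$. On $\operatorname{Im}s=-\pi$ and on $\operatorname{Im}s=3\pi$ we have $t=-i|t|$ and $|e^{-it}|=e^{-|t|}$, so both solutions decay on both lines. The first has no zeros: $0+\frac12=2\cdot\frac14$. The second vanishes where $t=i$, that is, at $s=2\log\frac23+i\pi$ modulo $4\pi i$. Exactly one such point lies inside $\gamma$, and $1+\frac12=2\cdot\frac34$.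

The plan is to find, inside a general equation, infinitely many such configurations, indexed by an integer $k$, with parameters $\Lambda_k$ that no sequence of half-integers can follow.

## 2. The equation $f''+(e^P+Q)f=0$ and the exponent $\lambda(f)$

Let $P,Q$ be polynomials of degrees $n\ge1$ and $m\ge0$, with leading coefficients $a\ne0$, $b\ne0$. Consider
$$f''+\bigl(e^{P(z)}+Q(z)\bigr)f=0. \tag{3}$$
All solutions are entire.

**Definition.** For an entire $f\not\equiv0$ let $n(r)$ be the number of zeros in $|z|\le r$, with multiplicity, and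
$$N(r,1/f)=\int_0^r\frac{n(t)-n(0)}t\,dt+n(0)\log r,\qquad \lambda(f)=\limsup_{r\to\infty}\frac{\log N(r,1/f)}{\log r}.$$

For $f=\sin z$ we have $n(r)=\frac{2r}{\pi}+O(1)$, so $\lambda=1$. For $f=\sin(e^z)$ the points $\log(\pi l)$, $l=1,2,\dots$, are zeros, so $n(r)\ge e^r/\pi-1$ and $\lambda=\infty$.

The paper "A Note On The Oscillation Theory Of Certain Second Order Differential Equations" states as its Theorem 4: if $m>2(n-1)$, then any non-trivial solution of (3) has either $\lambda(f)=(m+2)/2$ or $\lambda(f)=\infty$. It leaves open whether the first value can really occur. We shall prove that it cannot.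

**Theorem A.** Let $m>2(n-1)$ and let $f\not\equiv0$ solve (3). Then $\lambda(f)=\infty$. More precisely,
$$\lim_{r\to\infty}\frac{\log N(r,1/f)}{r^n}=\frac{|a|}2 .$$
Moreover, for each of the $n$ rays on which $az^n>0$ and each $\epsilon>0$, the number $n_\epsilon(r)$ of zeros of $f$ in $|z|<r$ within angle $\epsilon$ of that ray satisfies $\log n_\epsilon(r)\ge(\frac{|a|}2-o(1))r^n$.

**Theorem B.** Let $n\ge1$, $m\ge0$ be arbitrary. If (3) has a non-trivial solution with $\lambda(f)<\infty$, then $m=2(n-1)$ and $16\,b=-(q\,n\,a)^2$ for some odd integer $q$. Conversely, for every $P$ there is such a $Q$ with $q=1$ and a zero-free $f$. For $P(z)=z$ every odd $q$ occurs, with $Q=-q^2/16$.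

So $m>2(n-1)$ in Theorem A cannot be relaxed to $m\ge2(n-1)$. Theorem A alone answers the question: the value $(m+2)/2$ never occurs.

We use Rouché's theorem, Cauchy's estimates, the argument principle, Jensen's formula, and *Liouville's transformation*. The last says: if $f''+Bf=0$ and $z=\psi(\zeta)$ with $\psi'\ne0$, then $y=\psi'^{-1/2}f(\psi)$ satisfies
$$y''+\bigl(\psi'^2B(\psi)+\tfrac12S_\psi\bigr)y=0,\qquad S_\psi=\Bigl(\frac{\psi''}{\psi'}\Bigr)'-\frac12\Bigl(\frac{\psi''}{\psi'}\Bigr)^2 .$$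
It is checked by differentiating $f(\psi)=\psi'^{1/2}y$ twice. The function $S_\psi$ is the Schwarzian derivative; for $\psi=\zeta^c$ it equals $\frac{1-c^2}{2\zeta^2}$.

## 3. A zero-free solution for $P=z$, $Q=-\frac1{16}$

Take $f=\exp(2ie^{z/2}-\frac z4)$. Then $f'/f=ie^{z/2}-\frac14$ and
$$\frac{f''}f=\frac i2e^{z/2}+\Bigl(ie^{z/2}-\frac14\Bigr)^2=-e^z+\frac1{16}.$$
So $f$ solves (3) with $P=z$, $Q=-\frac1{16}$, and it has no zeros. Here $n=1$, $m=0=2(n-1)$.

On the line $\operatorname{Im}z=(2j+1)\pi$ we have $2ie^{z/2}=-2(-1)^je^{x/2}$. Hence $f$ decays to the right for even $j$ and explodes for odd $j$.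

This shows where the natural first approach stops. That approach works near the ray where $e^P$ is largest, takes two neighboring strips, writes $f=c_1u+c_2v$ with $u$ decaying in one strip and $v$ in the next, and finds very many zeros where $u$ and $v$ have comparable size. It works whenever $c_1c_2\ne0$ for one pair of strips (Lemma 4 below). It says nothing about a solution that is small in every second strip, and the example shows that such solutions can exist. To exclude them when $m>2(n-1)$ one must use the growth of $Q$ and compare different strips.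

## 4. Inversion near infinity, and WKB solutions along a path

**Lemma 1 (inversion).** Let $T=\{|\tau|>R,\ \alpha<\arg\tau<\beta\}$, $\beta-\alpha<2\pi$, and let $F$ be analytic in $T$ with $F(\tau)=\tau+o(|\tau|)$ uniformly as $\tau\to\infty$. Let $\alpha<\alpha'<\beta'<\beta$. For small $\epsilon>0$ and large $R'$, every $\zeta$ with $|\zeta|>R'$, $\alpha'<\arg\zeta<\beta'$ has exactly one $\tau=\tau(\zeta)$ with $F(\tau)=\zeta$, $|\tau-\zeta|<\epsilon|\zeta|$. The function $\tau(\zeta)$ is analytic and injective, and $\tau(\zeta)=\zeta+o(|\zeta|)$.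

*Proof.* For small $\epsilon$ and large $R'$ the disc $|\tau-\zeta|\le\epsilon|\zeta|$ lies in $T$, and on it $|F(\tau)-\tau|<\epsilon|\zeta|$. On its boundary $|(F(\tau)-\zeta)-(\tau-\zeta)|<|\tau-\zeta|$. By Rouché, $F-\zeta$ has exactly one zero in the disc, and it is simple. Analyticity follows from
$$\tau(\zeta)=\frac1{2\pi i}\oint\frac{tF'(t)}{F(t)-\zeta}\,dt,$$
where the circle can be kept fixed for nearby $\zeta$. Injectivity follows from $F(\tau(\zeta))=\zeta$. Finally $\tau-\zeta=\tau-F(\tau)=o(|\tau|)=o(|\zeta|)$. $\square$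

**Lemma 2 (WKB along a path).** Let $\Gamma$ be a piecewise smooth path starting at $\infty$, $\varphi$ analytic and zero-free near $\Gamma$, $\Phi$ a continuous branch of $\sqrt\varphi$ along $\Gamma$, $\Lambda\in\mathbb C\setminus\{0\}$, $W$ an antiderivative of $\Lambda\Phi$ along $\Gamma$, and $g$ a branch of $\varphi^{-1/4}$ with $g^{-2}=\Phi$. Suppose $\operatorname{Re}W$ is non-decreasing along $\Gamma$ and $V:=|\Lambda|^{-1}\int_\Gamma|gg''||ds|<\infty$. Then $Y''=\Lambda^2\varphi Y$ has a solution $Y=ge^Wh$ on $\Gamma$ with $|h-1|\le e^V-1$ and $h\to1$ at the start of $\Gamma$. Moreover $|g^2h'|\le e^V\int_\Gamma|gg''||ds|$.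

*Proof.* Put $E=ge^W$. Since $W'=\Lambda g^{-2}$, we have $W''=-2\Lambda g^{-3}g'$, so $2g'W'+gW''=0$ and
$$E''=(g''+gW'^2)e^W=\Bigl(\frac{g''}g+\Lambda^2\varphi\Bigr)E .$$
Substituting $Y=Eh$ and multiplying by $E$, the equation for $Y$ becomes $(E^2h')'=-\frac{g''}gE^2h$, that is, $(g^2h'e^{2W})'=-gg''e^{2W}h$. Consider the integral equation
$$h(s)=1-\frac1{2\Lambda}\int_\infty^sgg''(t)\bigl(1-e^{2(W(t)-W(s))}\bigr)h(t)\,dt. \tag{4}$$
For $t$ before $s$ on $\Gamma$, $\operatorname{Re}W(t)\le\operatorname{Re}W(s)$, so the bracket has modulus at most $2$. Hence the successive approximations starting from $1$ have differences bounded by $V^N/N!$. They converge uniformly to a bounded continuous solution with $|h-1|\le e^V-1$. It is the only bounded one, because the difference $\delta$ of two satisfies $|\delta|\le\sup|\delta|\,V^N/N!$ for all $N$. The same estimate with $V$ replaced by the integral up to $s$ gives $h\to1$ at the start.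

Differentiate (4). The integrand vanishes at $t=s$, and $W'(s)/\Lambda=g(s)^{-2}$, so
$$g^2h'(s)=-\int_\infty^sgg''(t)\,e^{2(W(t)-W(s))}h(t)\,dt .$$
With $|h|\le e^V$ this is the last bound. Multiplying by $e^{2W(s)}$ and differentiating gives the required equation on smooth pieces. At corners $h$ and the complex derivative $h'$ are continuous, so $Y$ and $Y'$ are continuous and solve the linear system along the whole path. Thus $Y$ is the restriction of one analytic solution. $\square$

If two paths have a common initial ray and the same $\Phi,W$ on it, they give the same solution, by uniqueness of $h$ on that ray.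

## 5. Straightening $e^P$ near a critical ray

**Step 1. New variable: make the exponential term exactly $e^\zeta$ up to a factor near $1$.** Choose one of the $n$ rays with $az^n>0$ (for $P=z$, the positive real axis). Put $\tau=az^n$, $z=(\tau/a)^{1/n}$, with the branch giving that ray for $\tau>0$, and $T=\{|\tau|>R,\ -\frac\pi2<\arg\tau<\pi\}$. For $R$ large, $P'\ne0$ in $T$, and
$$\zeta=P(z)-2\log P'(z)$$
is analytic in $T$ and equals $\tau+o(|\tau|)$. By Lemma 1, and because $\tau\mapsto z$ is injective on $T$, there is an injective analytic inverse $z=\psi(\zeta)$, $\psi(\zeta)\sim(\zeta/a)^{1/n}$, on $\{|\zeta|>R_0,\ -\frac\pi3<\arg\zeta<\frac{5\pi}6\}$. Let $D=\{|\zeta|>R_0,\ -\frac\pi4<\arg\zeta<\frac{3\pi}4\}$ with $R_0$ large.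

**Step 2. Estimates for $\psi$, needed to control the new equation.** We have $\psi'=1/(P'-2P''/P')$ and $P''/P'^2=O(|z|^{-n})=O(1/|\zeta|)$. Hence
$$\psi'=\frac{1+O(1/|\zeta|)}{P'(\psi)},\qquad|\psi'|\asymp|\zeta|^{1/n-1}.$$
Cauchy's estimates on discs of radius $\epsilon|\zeta|$, working first on slightly larger sectors, give $\psi''/\psi'=O(1/|\zeta|)$ and then $S_\psi=O(|\zeta|^{-2})$ on $D$.

**Step 3. The transformed equation.** Let $y(\zeta)=\psi'(\zeta)^{-1/2}f(\psi(\zeta))$. Since $e^P=P'^2e^\zeta$, Liouville's transformation gives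
$$y''+Ay=0,\quad A=Ge^\zeta+H,\quad G=(\psi'P'(\psi))^2=1+O(1/|\zeta|),\quad H=\psi'^2Q(\psi)+\tfrac12S_\psi . \tag{5}$$
Put
$$p=\frac{m+2-2n}n .$$
Since $Q/P'^2\sim\frac b{n^2a^2}z^{m+2-2n}$, we have $\psi'^2Q(\psi)\sim\text{const}\cdot\zeta^p$ with a non-zero constant. The hypothesis $m>2(n-1)$ says exactly $p>0$. In that case $H\sim h\zeta^p$ with $h\ne0$, and for $R_0$ large $H$ is zero-free on $D$ and, by Cauchy's estimates from the larger sector, $H'/H=O(1/|\zeta|)$ on $D$.

For $P=z$ nothing happens in Steps 1–3: $\psi(\zeta)=\zeta$, $G=1$, $H=Q$, $p=m$.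

## 6. Half-strips, recessive solutions, and a dichotomy

Fix $j\ge0$. Write $x=\operatorname{Re}\zeta$, $\vartheta=\operatorname{Im}\zeta-(2j+1)\pi$, and
$$\Pi_j=\{-\tfrac\pi2\le\vartheta\le\tfrac{5\pi}2,\ x\ge X_j\}\subset D,\qquad\Sigma_j=\{|\operatorname{Im}\zeta-(2j+1)\pi|\le\tfrac\pi2\},\ x\text{ large}.$$
So $\Pi_j$ contains the far parts of $\Sigma_j$ ($|\vartheta|\le\frac\pi2$) and of $\Sigma_{j+1}$ ($|\vartheta-2\pi|\le\frac\pi2$). With $\sigma=(-1)^j$ put
$$W_0=2i\sigma e^{\zeta/2}=-2e^{x/2}e^{i\vartheta/2},\qquad W'=i\sigma A^{1/2},\quad A^{1/2}\sim e^{\zeta/2}.$$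
Since $j$ is fixed and $H$ grows at most like a power, $A=e^\zeta(1+o(1))$ in a slightly larger strip than $\Pi_j$ as $x\to\infty$. Hence $W'=W_0'(1+o(1))$. Integrating horizontally, and noting that $\int^x o(e^{x'/2})\,dx'=o(e^{x/2})$, we get $W=W_0(1+o(1))$ uniformly in $\Pi_j$ as $x\to\infty$.

**Lemma 3.** There are solutions $u,v$ of (5) with $u=A^{-1/4}e^W(1+o(1))$, $v=A^{-1/4}e^{-W}(1+o(1))$ uniformly in $\Pi_j$ as $x\to\infty$. Hence $u\to0$ in $\Sigma_j$, $u\to\infty$ in $\Sigma_{j+1}$, and $v\to\infty$ in $\Sigma_j$, $v\to0$ in $\Sigma_{j+1}$.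

*Proof.* Apply Lemma 2 with $\varphi=-A$, $\Lambda=1$, $\Phi=i\sigma A^{1/2}$. By Cauchy's estimates on discs of fixed radius, $g$ and $g''$ are $O(e^{-x/4})$, so $gg''=O(e^{-x/2})$. If a path consists of part of a horizontal ray and boundedly many segments of bounded length, and stays at real part $\ge x^*-O(1)$, then $V=O(e^{-x^*/2})$. It remains to reach every target $(x^*,\vartheta^*)$ by such a path along which $\operatorname{Re}W$ increases. Since $W_0'=-e^{x/2}e^{i\vartheta/2}$,
$$\arg dW_0=\pi+\tfrac\vartheta2+\arg d\zeta .$$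
Every path starts on the ray $\vartheta=0$ at $+\infty$ and moves left, where $\arg dW_0\equiv0$.

* $0\le\vartheta^*\le\frac\pi2$: leave the ray at $(x^*+\vartheta^*,0)$ in direction $\frac{3\pi}4$. Then $\arg dW_0\equiv-\frac\pi4+\frac\vartheta2\in[-\frac\pi4,0]$.
* $-\frac\pi2\le\vartheta^*\le0$: leave at $(x^*+|\vartheta^*|,0)$ in direction $-\frac{3\pi}4$. Then $\arg dW_0\equiv\frac\pi4+\frac\vartheta2\in[0,\frac\pi4]$.
* $\frac\pi2\le\vartheta^*\le\frac{3\pi}2$: go as above to $(x^*,\frac\pi2)$, then vertically up. Then $\arg dW_0\equiv-\frac\pi2+\frac\vartheta2\in[-\frac\pi4,\frac\pi4]$.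
* $\frac{3\pi}2\le\vartheta^*\le\frac{5\pi}2$: go as above to $(x^*-(\vartheta^*-\frac{3\pi}2)\cot\frac\pi8,\frac{3\pi}2)$, then in direction $\frac\pi8$. Then $\arg dW_0\equiv-\frac{7\pi}8+\frac\vartheta2\in[-\frac\pi8,\frac{3\pi}8]$.

These angles stay away from $\pm\frac\pi2$, and $W'=W_0'(1+o(1))$, so $\operatorname{Re}W$ increases along the paths if $x^*$ is large. All paths share the end of the ray $\vartheta=0$ and so give the same solution, which is $u$ up to a constant factor.

For $v$, reflect the paths by $\vartheta\mapsto2\pi-\vartheta$ and use $-W$. This works because $-W_0$ at $2\pi-\vartheta$ equals $-2e^{x/2}e^{-i\vartheta/2}$, the complex conjugate of $W_0$ at $\vartheta$.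

The limits follow from $\operatorname{Re}W_0=-2e^{x/2}\cos\frac\vartheta2$. On $\Sigma_j$, $\cos\frac\vartheta2\ge\frac1{\sqrt2}$; on $\Sigma_{j+1}$, $\cos\frac\vartheta2\le-\frac1{\sqrt2}$. $\square$

**Definition.** A solution is *recessive in $\Sigma_j$* if it tends to $0$ there as $x\to\infty$.

For example, the $f$ of Section 3 is recessive in $\Sigma_j$ exactly for even $j$. Write a solution as $c_1u+c_2v$. If it tends to $0$ along *one* path in $\Sigma_j$ with $x\to\infty$, then $c_2=0$. So recessive solutions in $\Sigma_j$ form a one-dimensional space, and tending to $0$ along one such path suffices to belong to it.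

**Lemma 4 (dichotomy).** Either $\log n_\epsilon(r)\ge(\frac{|a|}2-o(1))r^n$ holds for the chosen ray and every $\epsilon>0$, or

(ALT) for all $j\ge0$, $y$ is recessive in exactly one of $\Sigma_j,\Sigma_{j+1}$ (hence $y$ is recessive in $\Sigma_j$ exactly for $j$ in one parity class).

*Proof.* For each $j$ write $y=c_1u+c_2v$ in $\Pi_j$. If $c_1c_2=0$ for every $j$, then for each $j$, $y$ is a non-zero multiple of $u$ or of $v$, and (ALT) holds. Suppose $c_1c_2\ne0$ for some $j$. With $c=c_2/c_1$, after normalizing the constants in $u,v$,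
$$\frac y{c_1u}=1+ce^{-2W}(1+o(1)).$$

**Step 1. Use $W$ as a coordinate.** On $\frac\pi2\le\vartheta\le\frac{3\pi}2$ the function $W_0$ is injective with image $\{|\arg W_0-\frac{3\pi}2|\le\frac\pi4,\ |W_0|\ge R\}$, and $W=W_0+o(|W_0|)$. By Lemma 1, $W$ has an injective analytic inverse on $\{|\arg W-\frac{3\pi}2|<\frac\pi8,\ |W|>R'\}$.

**Step 2. Find zeros by Rouché.** Let $W_l=\frac12\log(-c)-\pi il$, $l\to+\infty$. Then $ce^{-2W_l}=-1$, so $1+ce^{-2W}=1-e^{-2(W-W_l)}$. On $|W-W_l|=1$ this is bounded below independently of $l$, and $|ce^{-2W}|$ is bounded. In $|W-W_l|<1$ its only zero is $W_l$, which is simple. Hence for large $l$, $y$ has exactly one zero $\zeta_l$ with $|W(\zeta_l)-W_l|<1$. These zeros are distinct since $|W_l-W_{l'}|\ge\pi>2$.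

**Step 3. Count them in the $z$-plane.** We have $2e^{\operatorname{Re}\zeta_l/2}=|W_0(\zeta_l)|\sim\pi l$ and $\operatorname{Im}\zeta_l$ is bounded, so $\zeta_l\sim2\log l$. Then $z_l=\psi(\zeta_l)$ are distinct zeros of $f$ with $az_l^n\sim2\log l$ on the chosen branch. They approach the direction of the chosen ray, and $|z_l|^n\sim\frac2{|a|}\log l$. Hence $n_\epsilon(r)\ge\exp((\frac{|a|}2-o(1))r^n)$. $\square$

Lemmas 3 and 4 hold for every value of $p$. **In Sections 7–10 we assume $p>0$ and (ALT), and derive a contradiction.**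

## 7. Rescaling at the turning points $e^{\zeta_k}=-H(\zeta_k)$

**Step 1. Locate the turning points, with a complex parameter $\kappa$ in place of $k$.** On $D$ take an analytic branch of $\log(-H)$; then $\log(-H(\zeta))=p\log\zeta+O(1)$, and since $H\sim h\zeta^p$, $\frac12\operatorname{Im}\log(-H(\zeta))$ converges as $\zeta\to\infty$, $\arg\zeta\to\frac\pi2$. Changing the branch shifts the limit by a multiple of $\pi$. Choose the branch so that the limit $\theta_0$ lies in $(-\frac\pi2,\frac\pi2]$.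

Apply Lemma 1 to $F(\zeta)=\zeta-\log(-H(\zeta))$. For $|\arg\kappa|<\delta_0:=\frac\pi8$ and $|\kappa|$ large the equation
$$\zeta-\log(-H(\zeta))=2\pi i\kappa$$
has a unique solution $\zeta(\kappa)$ near $2\pi i\kappa$. It is analytic in $\kappa$, and $\zeta(\kappa)=2\pi i\kappa+p\log\kappa+O(1)$.

**Step 2. Rescale.** Put
$$\Lambda(\kappa)=\exp\bigl(\tfrac12\log(-H(\zeta(\kappa)))\bigr),\qquad\varphi_\kappa(s)=\frac{H(\zeta(\kappa)+s)}{H(\zeta(\kappa))}-G(\zeta(\kappa)+s)e^s .$$
For integers $k$ write $\zeta_k,\Lambda_k,\varphi_k$. Then $e^{\zeta_k}=-H(\zeta_k)=\Lambda_k^2$. Writing still $y$ for $y(\zeta_k+s)$,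
$$y_{ss}=-\bigl(\Lambda_k^2G(\zeta_k+s)e^s+H(\zeta_k+s)\bigr)y=\Lambda_k^2\varphi_k(s)\,y, \tag{6}$$
and $|\Lambda_k|\asymp k^{p/2}\to\infty$. This is a perturbation of the equation of Section 1.

**Step 3. Place the strips.** Let $\theta_k=\frac12\operatorname{Im}\log(-H(\zeta_k))$, an argument of $\Lambda_k$; $\theta_k\to\theta_0$. Then $\operatorname{Im}\zeta_k=2\pi k+2\theta_k$, so in the $s$-plane
$$\Sigma_{k-1}\text{ is centered at }\operatorname{Im}s=-\pi-2\theta_k,\qquad\Sigma_{k+1}\text{ is centered at }\operatorname{Im}s=3\pi-2\theta_k . \tag{7}$$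
By (ALT), for all large $k$ in one parity class $\mathcal K$, $y$ is recessive in both $\Sigma_{k-1}$ and $\Sigma_{k+1}$. From now on $k\in\mathcal K$.

Example: for $P=z$, $Q=z$ we have $-H(\zeta)=-\zeta$, whose argument near $\zeta=2\pi ik$ is about $-\frac\pi2$, so $\theta_0=-\frac\pi4$. For $Q=iz$ we have $-H(2\pi ik)=2\pi k>0$, so $\theta_0=0$.

**Step 4. Uniform closeness of $\varphi_k$ to $\varphi=1-e^s$.** Let
$$E=\{\operatorname{Re}s\ge-R,\ |\operatorname{Im}s|\le5\pi,\ \operatorname{dist}(s,2\pi i\mathbb Z)\ge\delta\}$$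
for fixed $R,\delta>0$. We claim that on $E$
$$\varphi_k/\varphi=1+O(1/k),\qquad\varphi_k'/\varphi_k=O(1),\quad\varphi_k''/\varphi_k=O(1). \tag{8}$$
Since $\operatorname{Re}\zeta_k=2\log|\Lambda_k|\to+\infty$ and $\operatorname{Im}\zeta_k\sim2\pi k$, for large $k$ the half-strip $\zeta_k+\{\operatorname{Re}s\ge-R-1,\ |\operatorname{Im}s|\le6\pi\}$ lies in the part of $D$ in the first quadrant, with $|\zeta_k+s|\ge ck$ there. So $G-1=O(1/k)$ and $|H'/H|\le C/k$ on it. The half-strip is convex; integrating $H'/H$ gives $H(\zeta_k+s)/H(\zeta_k)-1=O(|s|/k)$ for $|s|\le k$. For $|s|>k$ it is $O((|s|/k)^p+1)$. In all cases it is $O((1+|s|)^{p+1}/k)$, and therefore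
$$|\varphi_k-\varphi|\le\frac Cke^{\max(\operatorname{Re}s,0)} .$$
On $E$ we have $|\varphi|\ge c\,e^{\max(\operatorname{Re}s,0)}$: for large $\operatorname{Re}s$ because $|1-e^s|\ge\frac12e^{\operatorname{Re}s}$, elsewhere by compactness. This proves the first claim. The same bounds hold on $\{\operatorname{Re}s\ge-R-1,\ |\operatorname{Im}s|\le6\pi,\ \operatorname{dist}\ge\delta/2\}$, which contains small discs of fixed radius around the points of $E$. Cauchy's estimates on these discs give the other two claims.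

In the same way, for $s$ in a compact set avoiding $2\pi i\mathbb Z$ and complex $\kappa$ with $|\arg\kappa|<\delta_0$, $\varphi_\kappa/\varphi=1+O(1/|\kappa|)$.

**Step 5. WKB form of $y$ along fixed paths, uniformly in $k$.**

**Lemma 5.** Let $\Gamma\subset E$ be a fixed piecewise smooth path which starts at infinity with $\operatorname{Re}s\to+\infty$, $\operatorname{Im}s\to y_0$, and satisfies $\int_\Gamma|\varphi|^{-1/2}|ds|<\infty$. Let $\Phi$ be a branch of $\sqrt\varphi$ along $\Gamma$ with $|\arg(e^{i\theta_0}\Phi\,ds)|\le\frac\pi2-\eta$ on $\Gamma$ for some $\eta>0$. Suppose $|y_0-(-\pi-2\theta_0)|<\frac\pi2$ or $|y_0-(3\pi-2\theta_0)|<\frac\pi2$. Then for large $k\in\mathcal K$, on $\Gamma$,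
$$y=C_k\,g_k\,e^{W_k}h_k,\quad W_k'=\Lambda_k\Phi_k,\quad\Phi_k^2=\varphi_k,\ \ \Phi_k/\Phi=1+O(1/k),\quad g_k^{-2}=\Phi_k,\quad|h_k-1|=O(1/|\Lambda_k|),$$
with a constant $C_k\ne0$.

*Proof.* For $g_k=\varphi_k^{-1/4}$ one has $g_k''/g_k=-\frac14\frac{\varphi_k''}{\varphi_k}+\frac5{16}(\frac{\varphi_k'}{\varphi_k})^2=O(1)$ by (8). So $g_kg_k''=O(|\varphi|^{-1/2})$ and $V=O(1/|\Lambda_k|)$. Since $\theta_k\to\theta_0$ and $\Phi_k/\Phi\to1$ uniformly, $|\arg dW_k|\le\frac\pi2-\frac\eta2$ for large $k$, and Lemma 2 applies. Call its solution $Y_k$.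

Toward the start $|\Phi_k|\to\infty$ and the path has infinite length, so $\int|\Lambda_k\Phi_k||ds|=\infty$. With the angle condition, $\operatorname{Re}W_k\to-\infty$; also $g_k\to0$. So $Y_k\to0$ along the initial part of $\Gamma$. By (7), for large $k$ this initial part lies in $\Sigma_{k-1}$ or $\Sigma_{k+1}$ respectively. Since $y\not\equiv0$ is recessive there and recessive solutions form a one-dimensional space, $y=C_kY_k$ with $C_k\ne0$. $\square$

## 8. Non-real limit direction: $\theta_0\ne0$ is impossible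

If $\theta_0\ne0$ we build one path that comes in from infinity in $\Sigma_{k-1}$, passes through the left half-plane between the strips, goes out in $\Sigma_{k+1}$, and along which $\operatorname{Re}W_k$ always increases. Then $y$, small at the start, must be large at the end. The path is drawn in the plane of $w=\int\sqrt\varphi\,ds$, where the angle condition concerns straight lines.

**Step 1. The map $w$ on one strip.** Let $\Omega_0=\{0<\operatorname{Im}s<2\pi\}$. There $e^s\notin[0,\infty)$, so $1-e^s\notin(-\infty,1]$, and the principal root $\rho$ of $1-e^s$ has $\operatorname{Re}\rho>0$. Put $w(s)=\int_0^s\rho$. As $\Omega_0$ is convex and $\operatorname{Re}w'>0$, $w$ is injective on $\Omega_0$; it extends continuously to $\overline{\Omega_0}$.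

Boundary values of $\rho$, with $x=\operatorname{Re}s$: on $\operatorname{Im}s=0$, $\rho>0$ for $x<0$ and $\rho=-i\sqrt{e^x-1}$ for $x>0$; on $\operatorname{Im}s=2\pi$, $\rho>0$ for $x<0$ and $\rho=+i\sqrt{e^x-1}$ for $x>0$. Also $w(2\pi i)=2\pi i$: shift the contour to $\operatorname{Re}s\to-\infty$, where $\rho\to1$; the horizontal parts cancel. So $w$ maps $\partial\Omega_0$ bijectively onto $\partial T_0$, where
$$T_0=\{\operatorname{Re}w>0\}\cup\{0<\operatorname{Im}w<2\pi\}.$$
In particular $(-\infty,0)\to(-\infty,0)$ and $2\pi i+(0,\infty)\to i(2\pi,\infty)$.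

Behavior at infinity: on the left $w=s+O(1)$, since $\rho-1=O(e^{\operatorname{Re}s})$. On the right $\rho=-ie^{s/2}(1-e^{-s})^{1/2}$ for $\operatorname{Re}s>0$, so $w=-2ie^{s/2}+O(1)$. Hence $w\to\infty$ as $s\to\infty$ in $\overline{\Omega_0}$.

*Claim: $T_0\subset w(\Omega_0)$.* If $w(s_i)$, $s_i\in\Omega_0$, converges to a boundary point of $w(\Omega_0)$, then $(s_i)$ is bounded, and a limit point of it cannot lie in $\Omega_0$ because $w$ is open. So $\partial(w(\Omega_0))\subset w(\partial\Omega_0)=\partial T_0$, and $w(\Omega_0)\cap T_0$ is open and closed in the connected set $T_0$. It is non-empty since $\operatorname{Re}w(x+i\pi)=2e^{x/2}+O(1)\to+\infty$ as $x\to+\infty$.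

**Step 2. Continue $w$ to the two neighboring strips.** On $\Omega_{-1}=\Omega_0-2\pi i$ put $w(s)=w(s+2\pi i)-2\pi i$. On $(-\infty,0)$ the boundary values agree with those from $\Omega_0$, so $w$ is analytic on $\Omega_{-1}\cup(-\infty,0)\cup\Omega_0$. The image $w(\Omega_{-1})$ contains $T_{-1}=T_0-2\pi i=\{\operatorname{Re}w>0\}\cup\{-2\pi<\operatorname{Im}w<0\}$. In $\Omega_{-1}$, $w=2ie^{s/2}+O(1)$ on the right and $w=s+O(1)$ on the left.

On $\Omega_1=\Omega_0+2\pi i$ put $w(s)=2\pi i-w(s-2\pi i)$. At $2\pi i+x$, $x>0$, this gives $2\pi i+i\int_0^x\sqrt{e^{x'}-1}\,dx'$, as from $\Omega_0$. So $w$ is analytic across this half-line. The image $w(\Omega_1)$ contains $T_1=2\pi i-T_0=\{\operatorname{Re}w<0\}\cup\{0<\operatorname{Im}w<2\pi\}$. In $\Omega_1$, $w=-2ie^{s/2}+O(1)$ on the right and $w=-s+O(1)$ on the left.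

Everywhere $w'^2=1-e^s$, and $w$ is injective on each $\Omega_i$.

**Step 3. Lift $w$-paths to $s$-paths.** Near $s^*\in(-\infty,0)$, $w$ is real on the real axis with $w'>0$. So the local inverse at $w(s^*)$ maps points with $\operatorname{Im}w>0$ (which lie in $T_0$) into $\Omega_0$ and points with $\operatorname{Im}w<0$ (which lie in $T_{-1}$) into $\Omega_{-1}$; by injectivity it coincides there with the inverses of $w|_{\Omega_0}$ and $w|_{\Omega_{-1}}$. Near a point of $2\pi i+(0,\infty)$, $w$ maps the half-line into $i(2\pi,\infty)$ with $w'\in i(0,\infty)$. So the local inverse maps $\operatorname{Re}w>0$ into $\Omega_0$ and $\operatorname{Re}w<0$ into $\Omega_1$, again coinciding with the inverses of $w|_{\Omega_0}$ and $w|_{\Omega_1}$. Hence a $w$-path which runs in $T_{-1}$, crosses $(-\infty,0)$ into $T_0$, then crosses $i(2\pi,\infty)$ into $T_1$, lifts to an $s$-path through $\Omega_{-1}$, $(-\infty,0)$, $\Omega_0$, $2\pi i+(0,\infty)$, $\Omega_1$. It is smooth where the $w$-path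 is smooth.

**Step 4. The path for $\theta:=\theta_0\in(0,\frac\pi2]$.** Let $\omega=\frac23\theta\le\frac\pi3$ and choose $0<\varepsilon\le1$ with $2\varepsilon\cos\theta<(2\pi+1)\sin\theta$. In the $w$-plane take, in this order:

* the ray $-\varepsilon+te^{-i\omega}$, $t$ decreasing from $\infty$ to $0$. For $t>0$ it lies in $T_{-1}$: $\operatorname{Im}w<0$, and where $\operatorname{Re}w\le0$, $\operatorname{Im}w\ge-\varepsilon\tan\omega>-2\pi$;
* the segment from $-\varepsilon$ to $w_1=\varepsilon+i(2\pi+1)$. Apart from its initial point it lies in $T_0$: where $\operatorname{Re}w\le0$, $0<\operatorname{Im}w\le\pi+\frac12$;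
* the ray $w_1-te^{-i\omega}$, $t\ge0$. It starts in $\operatorname{Re}w>0$, crosses $\operatorname{Re}w=0$ at height $2\pi+1+\varepsilon\tan\omega>2\pi$, and then stays in $\{\operatorname{Re}w<0\}\subset T_1$.

Let $\Gamma$ be the lift, and $\Phi=-w'$. Then $\Phi^2=\varphi$ and $e^{i\theta}\Phi\,ds=-e^{i\theta}dw$.

*Angle condition.* On both rays $dw=-e^{-i\omega}|dw|$, so $\arg(e^{i\theta}\Phi\,ds)=\theta-\omega=\frac\theta3\le\frac\pi6$. On the segment $dw$ is a positive multiple of $2\varepsilon+i(2\pi+1)$, so $\operatorname{Re}(-e^{i\theta}dw)$ is a positive multiple of $(2\pi+1)\sin\theta-2\varepsilon\cos\theta>0$. So the condition of Lemma 5 holds with some $\eta>0$.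

*Ends.* On the initial ray $s\in\Omega_{-1}$ and $\operatorname{Re}w\to+\infty$. So $s\to\infty$, and not to the left, where $w=s+O(1)$ would make $\operatorname{Re}w$ negative. Hence $\operatorname{Re}s\to+\infty$ and $2ie^{s/2}\sim te^{-i\omega}$. As $\operatorname{Im}s\in(-2\pi,0)$, $\operatorname{Im}s\to-\pi-2\omega$. On the final ray eventually $s\in\Omega_1$ and $\operatorname{Re}w\to-\infty$. So $s\to\infty$, and not to the left, where $w=-s+O(1)$. Hence $\operatorname{Re}s\to+\infty$ and $-2ie^{s/2}\sim-te^{-i\omega}$. As $\operatorname{Im}s\in(2\pi,4\pi)$, $\operatorname{Im}s\to3\pi-2\omega$. These limits differ from $-\pi-2\theta$ and $3\pi-2\theta$ respectively by $\frac23\theta\le\frac\pi3<\frac\pi2$.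

*$\Gamma\subset E$ and integrability.* $\Gamma$ lies in $|\operatorname{Im}s|\le4\pi$. It avoids $2\pi i\mathbb Z$, because it lies in the open strips $\Omega_{-1},\Omega_0,\Omega_1$ except for one point of $(-\infty,0)$ and one of $2\pi i+(0,\infty)$. At both ends $\operatorname{Re}s\to+\infty$, so $\Gamma\subset E$ for suitable $R,\delta$. Also $\int_\Gamma|\varphi|^{-1/2}|ds|=\int|\varphi|^{-1}|dw|<\infty$, since $|\varphi|\sim|w|^2/4$ at the ends.

**Step 5. Contradiction for $\theta_0>0$.** By Lemma 5, $y=C_kg_ke^{W_k}h_k$ on $\Gamma$ with $|h_k|\ge\frac12$ for large $k\in\mathcal K$. Along the final ray $|\arg dW_k|\le\frac\pi2-\frac\eta2$ and $|dW_k|\asymp|\Lambda_k||dw|$, so eventually $\operatorname{Re}W_k\ge c_k|w|$ with $c_k>0$, while $|g_k|\asymp|w|^{-1/2}$. So $y\to\infty$ along a path which eventually lies in $\Sigma_{k+1}$. This contradicts recessiveness there.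

**Step 6. The case $-\frac\pi2<\theta_0<0$, by reflection.** Let $\Gamma,\Phi$ be as constructed for $|\theta_0|$. Use the path $\{\bar s+2\pi i:s\in\Gamma\}$ with branch $\overline{\Phi(s)}$ at $\bar s+2\pi i$; it is a root of $\varphi$, as $\varphi(\bar s+2\pi i)=\overline{\varphi(s)}$. The new $e^{i\theta_0}\Phi\,ds$ is the conjugate of the old $e^{i|\theta_0|}\Phi\,ds$, so the angle condition holds. With $\omega=\frac23|\theta_0|$ the new path starts with $\operatorname{Im}s\to3\pi+2\omega$, near the center $3\pi-2\theta_0$, and ends with $\operatorname{Im}s\to-\pi+2\omega$, near $-\pi-2\theta_0$. As before, $y$ would tend to infinity along a path in $\Sigma_{k-1}$, a contradiction.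

Hence $\theta_0=0$.

## 9. Real limit direction: the integers $N_k$

Now $\theta_0=0$, and the strips are centered asymptotically at $\operatorname{Im}s=-\pi$ and $3\pi$. We use the polygon $\gamma$ and the branch $\Phi_0$ of Section 1.

**Step 1. Cover $\gamma$ by admissible paths, so that $y$ has its WKB form on all of $\gamma$.** Take $\Phi=-\Phi_0$. Note that $|\arg(1-e^s)^{1/2}|\le\frac12\arcsin e^{-1}<0.2$ for $\operatorname{Re}s\le-1$, and likewise for $(1-e^{-s})^{1/2}$ when $\operatorname{Re}s\ge1$. Write $Y=\operatorname{Im}s$.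

* $\Gamma_1$: the ray $\operatorname{Im}s=-\pi$ from $+\infty$ to $v_0$, where $\Phi\,ds>0$; then $v_0\to v_7$, direction $\frac{3\pi}4$, where $\arg(\Phi\,ds)\equiv-\frac\pi4+\arg\Phi_0$ and $|\arg\Phi_0|<0.2$, since $\operatorname{Re}s\le-1$.
* $\Gamma_2$: the ray $\operatorname{Im}s=-\pi$ from $+\infty$ to $v_1$; then $v_1\to v_2$, direction $\frac{3\pi}4$, $Y\in[-\pi,0]$, where by (1) $\arg(\Phi\,ds)\equiv\frac\pi4+\frac Y2$ up to an error $<0.2$; then $v_2\to v_3$, direction $\frac\pi4$, $Y\in[0,\pi]$, where $\arg(\Phi\,ds)\equiv-\frac\pi4+\frac Y2$ up to an error $<0.2$.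
* $\Gamma_1',\Gamma_2'$: the reflections of $\Gamma_1,\Gamma_2$ under $s\mapsto\bar s+2\pi i$. Since $\Phi_0(\bar s+2\pi i)=\overline{\Phi_0(s)}$, the arguments only change sign. These paths start on the ray $\operatorname{Im}s=3\pi$ and contain $v_5\to v_6\to v_7$ and $v_5\to v_4\to v_3$ respectively.

On all of them $|\arg(\Phi\,ds)|\le\frac\pi4+0.2<\frac\pi2$. They lie in $E$ for suitable $R,\delta$, and $|\varphi|^{-1/2}$ is integrable on them. So Lemma 5 applies to $\Gamma_1,\Gamma_2$ with $y_0=-\pi$ and to $\Gamma_1',\Gamma_2'$ with $y_0=3\pi$. Together they cover $\gamma$.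

**Step 2. Apply the argument principle.** For large $k\in\mathcal K$, $y$ has no zeros on $\gamma$. Along each edge the change of $\log y$ equals that of
$$-\Lambda_k\int\Phi_{0,k}\,ds-\tfrac14\log\varphi_k,\qquad\Phi_{0,k}=\Phi_0(\varphi_k/\varphi)^{1/2}\ \text{(root near }1),$$
up to $O(1/|\Lambda_k|)$; different edges may use different constants $C_k$, which do not affect changes of $\log y$. As $\varphi_k/\varphi=1+O(1/k)$ on $\gamma$, $\varphi_k$ has winding number $2$ along $\gamma$. Let $N_k\in\mathbb Z$ be the number of zeros of $y(\zeta_k+s)$ inside $\gamma$. Then $2\pi iN_k=-\Lambda_k\oint_\gamma\Phi_{0,k}\,ds-\pi i+o(1)$, that is,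
$$N_k+\tfrac12=-I(k)+o(1),\qquad I(\kappa):=\frac{\Lambda(\kappa)}{2\pi i}\oint_\gamma\Phi_0\,(\varphi_\kappa/\varphi)^{1/2}\,ds . \tag{9}$$

**Step 3. Size of $I$.** The function $I$ is analytic in $\{|\arg\kappa|<\delta_0,\ |\kappa|>R\}$ for $R$ large. By Step 4 of Section 7 and (2), $I(\kappa)=\Lambda(\kappa)(-2+O(1/|\kappa|))$. So
$$-I(k)=2\Lambda_k(1+O(1/k)). \tag{10}$$

## 10. No sequence of half-integers follows $-I(k)$

**Two cases by hand, with $P=z$.** Here $H=Q$.

*$Q=iz$.* We have $p=1$, $\Lambda_k^2=-i\zeta_k=2\pi k+O(\log k)$, so $\Lambda_k=\sqrt{2\pi k}+o(1)$. By (9), (10), $N_k=2\sqrt{2\pi k}-\frac12+o(1)$ on $\mathcal K$. Then $N_{k+2}-N_k\to0$, so the integers $N_k$ are eventually constant, although $N_k\to\infty$: a contradiction.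

*$Q=bz^2$, $b>0$.* Here $p=2$, $-H(2\pi ik)=4\pi^2bk^2>0$, so $\theta_0=0$ and $\Lambda_k=-i\sqrt b\,\zeta_k$. The leading term is $2\Lambda_k\sim4\pi\sqrt b\,k$. If $b=\frac1{16\pi^2}$ it is exactly $k$, so the argument just used gives nothing: integers can follow a leading term of this kind. But $\zeta_k=2\pi ik+2\log k+O(1)$, and
$$2\Lambda_k=4\pi\sqrt b\,k-4i\sqrt b\,\log k+O(1).$$
By (9), (10), $N_k+\frac12=2\Lambda_k+O(1)$. The left side is real, while the imaginary part of the right side is unbounded: a contradiction.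

In general there are three steps: $N_k$ is a polynomial in $k$; $-I(k)$ contains a logarithm; the two are incompatible.

**Step 1. Show that $N_k$ is eventually a polynomial, by taking differences.** Since $I(\kappa)=O(|\kappa|^{p/2})$ in the sector, Cauchy's estimate gives $I^{(N)}(x)=O(x^{p/2-N})$ for real $x\to+\infty$. For $\Delta F(k)=F(k+2)-F(k)$ and $N\ge1$, $N>p/2$,
$$\Delta^NI(k)=\int_{[0,2]^N}I^{(N)}(k+t_1+\dots+t_N)\,dt\to0 .$$
Since $\Delta^N\frac12=0$, (9) shows that the integers $\Delta^NN_k$ ($k\in\mathcal K$) tend to $0$; hence they vanish for large $k$. So $N_k$ is eventually a polynomial in $k\in\mathcal K$, and there is a polynomial $q_0$ with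
$$-I(k)=q_0(k)+o(1)\qquad(k\in\mathcal K,\ k\to\infty). \tag{11}$$

**Step 2. Expand $-I(k)$ far enough to see a logarithm.** Let $z_k=\psi(\zeta_k)$, $\omega_k=P(z_k)$. Since $\log P'(z_k)=\frac{n-1}n\log k+O(1)$,
$$\omega_k=\zeta_k+2\log P'(z_k)=2\pi ik+\Bigl(p+\frac{2(n-1)}n\Bigr)\log k+O(1)=2\pi ik+\frac mn\log k+O(1).$$
From $-H=-\psi'^2Q(\psi)(1+O(|\zeta|^{-2-p}))$ and $\psi'=(1+O(1/|\zeta|))/P'(\psi)$ we get
$$\Lambda(\kappa)^2=-Q(z)P'(z)^{-2}(1+O(1/|\kappa|)),\qquad z=\psi(\zeta(\kappa)).$$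
Both sides are non-vanishing and analytic in the $\kappa$-sector. The quotient of $\Lambda(\kappa)$ by an analytic branch of $(-Q(z))^{1/2}/P'(z)$ is continuous with square near $1$, so its sign is constant. Hence, for one choice of the branch of $(-Q)^{1/2}$, valid for all large $k$,
$$\Lambda_k=(-Q(z_k))^{1/2}P'(z_k)^{-1}(1+O(1/k)).$$
Express $z$ by its Puiseux series in $\omega=P(z)$, that is, $z=(\omega/a)^{1/n}$ times a convergent power series in $\omega^{-1/n}$. Since $(-Q)^{1/2}/P'$ is a constant times $z^{m/2-n+1}$ times a power series in $1/z$, and $(\frac m2-n+1)/n=\frac p2$,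
$$\frac{(-Q)^{1/2}}{P'}=\sum_{l=0}^{n-1}d_l\,\omega^{p/2-l/n}+O(|\omega|^{p/2-1}),\qquad d_0\ne0 .$$
Insert $\omega_k^e=(2\pi ik)^e\bigl(1+\frac{e\,m}{2\pi i\,n}\frac{\log k}k+O(\frac1k)\bigr)$ and use (10). The logarithmic terms from $l\ge1$ are $O(k^{p/2-l/n-1}\log k)=O(k^{p/2-1})$. So
$$-I(k)=\sum_{l=0}^{n-1}d_l'\,k^{p/2-l/n}+c''k^{p/2-1}\log k+O(k^{p/2-1}),\quad d_0'\ne0,\quad c''=\frac{d_0'\,p\,m}{4\pi i\,n}\ne0, \tag{12}$$
because $p>0$ and $m>2(n-1)\ge0$. (Check with $P=z$, $Q=bz^2$: $d_0'=4\pi\sqrt b$, $p=m=2$, $n=1$ give $c''=-4i\sqrt b$, as found above.)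

**Step 3. Compare (11) and (12).** They give $|q_0(k)|\sim|d_0'|k^{p/2}\to\infty$, so $d:=p/2=\deg q_0$ is an integer $\ge1$. Then the error $o(1)$ is $O(k^{d-1})$, and on $\mathcal K$
$$q_0(k)-\sum_{l=0}^{n-1}d_l'k^{d-l/n}=c''k^{d-1}\log k+O(k^{d-1}).$$
The left side is a finite linear combination of powers of $k$. Hence it is either $O(k^{d-1})$ or asymptotic to $ck^e$ with $c\ne0$, $e>d-1$. Neither is compatible with the right side, as $c''\ne0$. This is the contradiction: (ALT) is impossible when $p>0$, i.e. when $m>2(n-1)$.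

## 11. Completion of Theorem A

**Step 1. Lower bound: pass from zeros near the rays to $N(r,1/f)$.** By Lemma 4, for each of the $n$ rays the stated lower bound on $n_\epsilon(r)$ holds. For $r\ge2$,
$$N(r,1/f)=\int_0^1\frac{n(t)-n(0)}t\,dt+\int_1^r\frac{n(t)}t\,dt\ \ge\ \int_{r-1}^r\frac{n(t)}t\,dt\ \ge\ \frac{n(r-1)}r .$$
Since $(r-1)^n\sim r^n$, this yields $\log N(r,1/f)\ge(\frac{|a|}2-o(1))r^n$. In particular $\lambda(f)=\infty$; the value $(m+2)/2$ is never attained.

**Step 2. Upper bound: the growth of $f$ limits its zeros.** Let $M=1+\max_{|z|\le r}|e^P+Q|\le e^{|a|r^n(1+o(1))}$. Along a radius put $\mathcal E=M|f|^2+|f'|^2$. Then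
$$|\mathcal E'|\le2M|ff'|+2|f'f''|\le4M|ff'|\le2\sqrt M\,\mathcal E,$$
the last because $2\sqrt M|f||f'|\le M|f|^2+|f'|^2$. So $M|f|^2\le(M|f(0)|^2+|f'(0)|^2)e^{2r\sqrt M}$, and since $M\ge1$, $|f|\le(|f(0)|^2+|f'(0)|^2)^{1/2}e^{r\sqrt M}$ on $|z|\le r$. By Jensen's formula $N(r,1/f)\le r\sqrt M+O(1)$. Hence $\log N(r,1/f)\le(\frac{|a|}2+o(1))r^n$, and Theorem A is proved. $\square$

## 12. The borderline $m=2(n-1)$: proof of Theorem B

Let $f\not\equiv0$ solve (3) with $\lambda(f)<\infty$.

**Step 1. Reduce to $p\le0$ and set up translates of $y$.** By Theorem A, $m\le2(n-1)$, i.e. $p\le0$. The first alternative of Lemma 4 would give $\lambda(f)=\infty$ as in Section 11, so (ALT) holds. By (5), $H\to h$ uniformly as $\zeta\to\infty$ in $D$, where now $h=\frac b{n^2a^2}$ if $m=2(n-1)$ and $h=0$ if $m<2(n-1)$. For large $k$ in one parity class, $y_k(s)=y(2\pi ik+s)$ is recessive in the strips centered at $\operatorname{Im}s=\pi$ and $\operatorname{Im}s=5\pi$ (these are $\Sigma_k$ and $\Sigma_{k+2}$),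 and $y_k''+A_ky_k=0$ with
$$A_k(s)=G(2\pi ik+s)e^s+H(2\pi ik+s)\to e^s+h$$
locally uniformly.

**Step 2. Uniform WKB on two rays, so that a limit exists and stays recessive.** Near the rays $\operatorname{Im}s=\pi$ and $\operatorname{Im}s=5\pi$, $\operatorname{Re}s\ge X$, we have $A_k=e^s(1+O(1/k)+O(e^{-X}))$, because $H$ is bounded on $D$. Apply Lemma 2 with $\varphi=-A_k$, $\Lambda=1$ on these rays, traversed to the left. For $X$ and $k$ large, uniformly in $k$, $gg''=O(e^{-\operatorname{Re}s/2})$, and $\operatorname{Re}W$ is monotone, since on both rays $e^{s/2}=ie^{x/2}$ and $W'=iA_k^{1/2}$ is close to $-e^{x/2}$ in the relative sense. By one-dimensionality of recessive solutions,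
$$y_k=C_kge^Wh_k\ \text{ on the first ray},\qquad y_k=C_k'ge^Wh_k\ \text{ on the second},$$
each with its own $g,W,h_k$, with $|h_k-1|\le\frac12$, with $\operatorname{Re}W\le-c(e^{\operatorname{Re}s/2}-e^{X/2})$, $c>0$ independent of $k$, and with $W=0$ at $s_1=X+i\pi$, $s_2=X+5\pi i$ respectively. Multiply $y_k$ by constants so that $C_k=1$. Then $y_k(s_1)=gh_k$ is bounded, and bounded below in modulus. Also $y_k'(s_1)=g'h_k+gW'h_k+g^{-1}(g^2h_k')$ is bounded, since Lemma 2 bounds $g^2h_k'$. So a subsequence converges locally uniformly to a solution $y_\infty\not\equiv0$ of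
$$y''+(e^s+h)y=0. \tag{13}$$
Since $|y_k(s_2)|$ is bounded and $|gh_k|$ is bounded below at $s_2$, $C_k'$ is bounded along the subsequence. Passing to the limit in $|y_k|\le\frac32|C_k||ge^W|$ and in its analogue with $C_k'$, we get $y_\infty\to0$ along both rays.

**Step 3. Solve (13) by Bessel functions and read off $h$.** With $t=2e^{s/2}$ we have $t\frac d{dt}=2\frac d{ds}$, and (13) becomes $t^2y_{tt}+ty_t+(t^2-\nu^2)y=0$ with $\nu^2=-4h$. As $t\to+i\infty$ the Hankel function $H^{(1)}_\nu(t)$ decays and $H^{(2)}_\nu(t)$ grows. On $\operatorname{Im}s=\pi$, $t\to+i\infty$, so $y_\infty=cH^{(1)}_\nu(t)$ with $c\ne0$. Passing from $\operatorname{Im}s=\pi$ to $\operatorname{Im}s=5\pi$ replaces $t$ by $te^{2\pi i}$, so $H^{(1)}_\nu(te^{2\pi i})\to0$ as $t\to+i\infty$. For $\nu\notin\mathbb Z$ recall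
$$i\sin(\nu\pi)H^{(1)}_\nu=J_{-\nu}-e^{-i\nu\pi}J_\nu,\qquad J_{\pm\nu}(te^{2\pi i})=e^{\pm2\pi i\nu}J_{\pm\nu}(t),$$
$$J_\nu=\tfrac12\bigl(H^{(1)}_\nu+H^{(2)}_\nu\bigr),\qquad J_{-\nu}=\tfrac12\bigl(e^{i\nu\pi}H^{(1)}_\nu+e^{-i\nu\pi}H^{(2)}_\nu\bigr).$$
Hence the coefficient of $H^{(2)}_\nu(t)$ in $H^{(1)}_\nu(te^{2\pi i})$ is
$$\frac{e^{-3\pi i\nu}-e^{i\nu\pi}}{2i\sin\nu\pi}=-\frac{e^{-i\nu\pi}\sin2\nu\pi}{\sin\nu\pi}=-2e^{-i\nu\pi}\cos\nu\pi,$$
and by continuity in $\nu$ this also holds for $\nu\in\mathbb Z$. It must vanish, so $\nu=\frac q2$ with $q$ odd, and $h=-\frac{q^2}{16}\ne0$. Thus $m=2(n-1)$ and $16b=16hn^2a^2=-(qna)^2$.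

**Step 4. Converse: exhibit solutions.** Let $f=\exp\bigl(\int(ie^{P/2}-\frac14P')\,dz\bigr)$. Then
$$\frac{f''}f=\Bigl(\frac i2P'e^{P/2}-\frac14P''\Bigr)+\Bigl(ie^{P/2}-\frac14P'\Bigr)^2=-e^P+\frac1{16}P'^2-\frac14P'' .$$
So $f$ is a zero-free solution of (3) with $Q=-\frac1{16}P'^2+\frac14P''$, for which $m=2(n-1)$ and $16b=-(na)^2$.

For $P=z$, $Q=-\frac{q^2}{16}$ with $q$ odd, equation (3) is (13) with $s=z$ and $\nu=\frac{|q|}2$, so $f=H^{(1)}_{|q|/2}(2e^{z/2})$ is a solution. It equals $e^{it}t^{-1/2}$ times a polynomial in $1/t$, $t=2e^{z/2}$. Its zeros correspond to finitely many values of $t$, each giving points $z$ spaced by $4\pi i$. So $n(r)=O(r)$ and $\lambda(f)\le1<\infty$. $\square$
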